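\title{The central square of the sandpile identity on a square grid}

\begin{abstract}
We determine the identity element of the sandpile group of the $m\times m$ square grid on a central square whose side is proportional to $m$. For even $m$ the identity equals $2$ there. For odd $m$ it equals $2$ off the middle row and column, $1$ on them, and $0$ at the center. This proves a conjecture on the shape of the identity, with explicit constants. We also show that the half-side of the largest square on which this pattern holds lies asymptotically between $0.1055\ldots$ and $0.9486\ldots$ times the half-side of the grid. The proof is elementary. The identity is the Laplacian of the least integer-valued function with zero boundary values and Laplacian at most $3$; after a discrete paraboloid is subtracted, this function is shown to be constant near the center by planarity arguments on its level sets and two explicit barriers.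
\end{abstract}

\section{The identity element and its central square}\label{sec:intro}

Let $G_m$ be the graph obtained from the $m\times m$ square grid by adding a vertex $s$, the \emph{sink}, and joining it to the boundary vertices of the grid, with multiplicity, so that every non-sink vertex has degree four. For $m\ge2$, a corner vertex has two edges to $s$ and every other boundary vertex has one. A \emph{configuration} $\mathbf c$ places a nonnegative integer number of chips on each non-sink vertex. A vertex holding at least $4$ chips may \emph{fire}: it sends one chip along each incident edge, and chips sent to the sink are lost. A configuration is \emph{stable} if every vertex holds at most $3$ chips. We recall two standard facts. First, from any configuration $\mathbf c$ finitely many firings lead to a stable configuration, and this configuration $\operatorname{stab}(\mathbf c)$ does not depend on the order of the firings. Second, call a stable configuration \emph{critical} (or \emph{recurrent}) if it equals $\operatorname{stab}(\mathbf a)$ for some $\mathbf a$ with at least $4$ chips on every non-sink vertex; then the critical configurations form an abelian group under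 $\mathbf c\oplus\mathbf d=\operatorname{stab}(\mathbf c+\mathbf d)$. This is the \emph{sandpile group} $S(G_m)$.

The empty configuration is neutral for $\oplus$, but for $m\ge2$ it is not critical: of two adjacent vertices, the one that stops firing first still receives a chip from the other. The identity $e$ of $S(G_m)$ is therefore some other configuration. It is given by the known formula
\[
e=\operatorname{stab}\bigl(2\,\mathbf c_{\max}-\operatorname{stab}(2\,\mathbf c_{\max})\bigr),
\]
where $\mathbf c_{\max}$ has $3$ chips on every vertex. The formula computes $e$ but does not describe it, and we shall not use it. For $m=5$ and $m=6$ the identity is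
\begin{equation}\label{eq:small}
\begin{array}{ccccc}
2&3&2&3&2\\ 3&2&1&2&3\\ 2&1&0&1&2\\ 3&2&1&2&3\\ 2&3&2&3&2
\end{array}
\qquad\qquad
\begin{array}{cccccc}
2&1&3&3&1&2\\ 1&2&2&2&2&1\\ 3&2&2&2&2&3\\ 3&2&2&2&2&3\\ 1&2&2&2&2&1\\ 2&1&3&3&1&2
\end{array}
\end{equation}
as we verify by hand in Example~\ref{ex:small}. The even grid has a central block of $2$'s. In the central $3\times3$ block of the odd grid, the $2$'s are interrupted by a cross of $1$'s with a $0$ at the center. It is natural to ask whether such a block persists on large grids and occupies a fixed proportion of them. The conjecture posed in \cite{Klivans} says that the identity of an even grid has a central square of $2$'s of linear size, and that the identity of an odd grid has a central square of $2$'s except for one horizontal and one vertical central line. In precise form it reads as follows.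

\begin{quote}
\textbf{Conjecture.} (i) There are $\alpha>0$ and $n_0$ such that for all $n\ge n_0$ the identity of $S(G_{2n})$ equals $2$ on a square block of side at least $\alpha n$ centered at the center of the grid.

(ii) There are $\alpha>0$ and $n_0$ such that for all $n\ge n_0$ there is a square block of side at least $\alpha n$, centered at the center of the grid, on which the identity of $S(G_{2n+1})$ equals $2$ at every vertex outside the middle row and the middle column, is not identically $2$ on the part of the middle row inside the block, and is not identically $2$ on the part of the middle column inside the block.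
\end{quote}

We prove the conjecture and identify the values on the cross. To state the results we place the origin at the center of the grid. Put
\[
\Lambda=\mathbb Z+\tfrac12,\ \ \kappa=\tfrac12\quad(m\text{ even}),\qquad \Lambda=\mathbb Z,\ \ \kappa=0\quad(m\text{ odd}),\qquad M=\tfrac{m+1}2\in\Lambda ,
\]
so that $\kappa$ is the smallest absolute value of an element of $\Lambda$. The grid is
\[
V=\{(x,y)\in\Lambda^2:\ |x|,|y|<M\},
\]
and its elements are called \emph{sites}. Write $\|(x,y)\|=\max(|x|,|y|)$ and $B(r)=\{z\in V:\|z\|\le r\}$. The \emph{pattern} $t:V\to\{0,1,2\}$ is defined by $t\equiv2$ for even $m$; for odd $m$ it is $2$ off the middle row and column, $1$ on the middle row and column except at the center, and $0$ at the center. Throughout,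
\[
\beta=\sqrt{4/5},\qquad 1-\beta=0.10557\ldots
\]

\begin{theorem}\label{thm:main}
For every $m$, the identity $e$ of $S(G_m)$ satisfies $e(z)=t(z)$ for all $z\in V$ with $\|z\|\le(1-\beta)M-5$. Hence the conjecture holds, with $\alpha=\frac15$ and $n_0=2000$ in both parts.
\end{theorem}

The pattern does not fill the grid. The next result is not needed for the conjecture.

\begin{theorem}\label{thm:upper}
Let $M\ge100$ and let $R\le M-1$ be the largest element of $\Lambda$ with $e=t$ on $B(R)$. Then
\[
(1-\beta)M-6\ \le\ R\ \le\ \tfrac3{\sqrt{10}}M+2,\qquad \tfrac3{\sqrt{10}}=0.9486\ldots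
\]
\end{theorem}

The exact limiting ratio of the block size to the grid size is not determined here; the two bounds give asymptotically $0.1055\ldots\le R/M\le0.9486\ldots$

The proof replaces chip-firing by an extremal problem. In Section~\ref{sec:least} we show that $e=\Delta u$, where $u$ is the least integer-valued function that vanishes on the boundary and has discrete Laplacian at most $3$. In Section~\ref{sec:reduction} we subtract from $u$ a discrete paraboloid with Laplacian $t$. The difference $v$ is again a least function, and $e=t$ wherever $v$ is locally constant. Theorem~\ref{thm:plateau} gives such a plateau around the center for a class of boundary data, and Theorem~\ref{thm:main} follows from it and an estimate of $u$ at the center. Sections~\ref{sec:levels} and~\ref{sec:plateau} prove Theorem~\ref{thm:plateau}, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}.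

\section{The identity as the Laplacian of a least function}\label{sec:least}

We unfold the sink into the ring of lattice points around the grid. Let
\[
\partial V=\{(\pm M,y):y\in\Lambda,\ |y|<M\}\cup\{(x,\pm M):x\in\Lambda,\ |x|<M\},
\]
let $\overline V=V\cup\partial V$, and let $\widehat V$ be $\overline V$ together with the four \emph{corners} $(\pm M,\pm M)$. Two points of $\Lambda^2$ are \emph{neighbors} if they are at distance $1$; the words path, connected and component refer to this relation. Each site has exactly four neighbors in $\overline V$, and the edges from $V$ to $\partial V$ are the edges of $G_m$ to the sink. For $A\subset V$ and $p\in A$, let $\deg_A(p)$ be the number of neighbors of $p$ in $A$. The symmetry group of the square is $D_4$. The set of \emph{central sites},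
\[
O=\{(x,y):|x|=|y|=\kappa\},
\]
is one site for odd $m$ and a $2\times2$ block for even $m$; it is connected and is a single $D_4$-orbit.

For $w:\overline V\to\mathbb R$ and $z\in V$ the \emph{Laplacian} is $\Delta w(z)=\sum_{z'}\bigl(w(z')-w(z)\bigr)$, the sum running over the four neighbors of $z$. Two facts follow from the definition.
\begin{itemize}
\item \emph{Comparison.} If $w(z)=w'(z)$ and $w\le w'$ at the neighbors of $z$, then $\Delta w(z)\le\Delta w'(z)$.
\item \emph{Minimum principle.} If $\Delta w<0$ on $V$, then $w$ attains its minimum over $\overline V$ only on $\partial V$, since $\Delta w\ge0$ at a site where the minimum is attained.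
\end{itemize}

\begin{lemma}\label{lem:least}
Let $g:\partial V\to\mathbb Z$ and $\rho:V\to\{0,1,2,3\}$. The set of functions $w:\overline V\to\mathbb Z$ with $w=g$ on $\partial V$ and $\Delta w\le\rho$ on $V$ has a least element. If $g$ and $\rho$ are $D_4$-invariant, so is the least element.
\end{lemma}

\begin{proof}
The set contains the function $w_0$ equal to $g$ on $\partial V$ and to $\max g$ on $V$, since $\Delta w_0\le0$. It is closed under pointwise minimum: at a site $z$ where $\min(w_1,w_2)$ equals $w_1(z)$, comparison gives $\Delta\min(w_1,w_2)(z)\le\Delta w_1(z)\le\rho(z)$. It is bounded below: $\Delta(w-x^2-y^2)\le3-4<0$, so $w-x^2-y^2$ is at least its minimum on $\partial V$, which depends only on $g$. Hence finitely many elements lie below $w_0$, and their minimum lies below $\min(w,w_0)$ for every element $w$. If $g$ and $\rho$ are invariant, then $D_4$ permutes the set and fixes its unique least element.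
\end{proof}

Let $\mathcal F$ be the set of Lemma~\ref{lem:least} for $g=0$ and $\rho=3$, and let $u$ be its least element. Then $u$ is $D_4$-invariant, and $u\le0$ because $0\in\mathcal F$.

Firing $z$ once removes four chips from $z$ and adds one to each neighbor in $V$; that is, it adds $\Delta 1_z$ to the configuration. If each site $z$ fires $q(z)$ times, and $q=0$ on $\partial V$, the configuration changes by $\Delta q$. Since $e=e\oplus e=\operatorname{stab}(2e)$, we have $e=2e+\Delta q$ for some such $q$, so $e=\Delta(-q)$ with $-q\in\mathcal F$. This does not yet determine $e$; the empty configuration is also the Laplacian of an element of $\mathcal F$. Criticality selects the least element, through the following notion. A nonempty set $A\subset V$ is \emph{forbidden} for $\mathbf c:V\to\mathbb Z$ if $\mathbf c(p)<\deg_A(p)$ for every $p\in A$.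

\begin{lemma}\label{lem:forbidden}
\textup{(a)} A critical configuration has no forbidden set.

\textup{(b)} If $w\in\mathcal F$ and $\Delta w$ has no forbidden set, then $w=u$.
\end{lemma}

\begin{proof}
(a) Let $\mathbf c=\operatorname{stab}(\mathbf a)$ with $\mathbf a\ge4$ everywhere, and fix a stabilizing sequence of firings. Every site fires, since it starts with at least $4$ chips, ends with at most $3$, and loses chips only by firing. Given a nonempty $A$, let $p\in A$ be the site of $A$ whose last firing comes earliest. After that firing $p$ holds at least $0$ chips, never fires again, and receives at least one chip from each neighbor in $A$. So $\mathbf c(p)\ge\deg_A(p)$.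

(b) Let $h=w-u\ge0$, and suppose $h\ne0$. As $h=0$ on $\partial V$, the set $A$ where $h$ is maximal lies in $V$. A site $p\in A$ has $4-\deg_A(p)$ neighbors outside $A$, at each of which $h$ is smaller by at least $1$. Hence
\[
\Delta w(p)=\Delta u(p)+\Delta h(p)\le3-\bigl(4-\deg_A(p)\bigr)<\deg_A(p),
\]
and $A$ is forbidden for $\Delta w$.
\end{proof}

\begin{proposition}\label{prop:identity}
$e=\Delta u$.
\end{proposition}

\begin{proof}
We have $e=\Delta(-q)$ with $-q\in\mathcal F$. By Lemma~\ref{lem:forbidden}(a), $e$ has no forbidden set, and Lemma~\ref{lem:forbidden}(b) gives $-q=u$.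
\end{proof}

Integrality is essential. Among real-valued functions the least one would satisfy $\Delta w=3$ everywhere, since $w$ could be lowered slightly at any site with $\Delta w<3$. An integer-valued function can only be lowered by whole steps, and the structure of $e$ comes from this constraint.

Symmetry already explains the pattern at the center. At a site $(x,x)$ the four neighbors form two pairs exchanged by $(x,y)\mapsto(y,x)$, so $e(x,x)$ is even. For even $m$, the set $O$ is not forbidden and $\deg_O=2$, so $e\ge2$ at one central site, and therefore $e=2$ on $O$. For odd $m$, $e(0,0)=4\bigl(u(1,0)-u(0,0)\bigr)$ is a multiple of $4$ between $0$ and $3$, so $e(0,0)=0$. An odd grid cannot have a central block of $2$'s.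

\section{Reduction to a plateau problem}\label{sec:reduction}

\subsection*{The discrete paraboloid}
The simplest way for $\Delta u$ to equal $2$ on a symmetric block is $u=\text{const}+f(x)+f(y)$, with $f$ even, integer valued, and with second difference $f''(x)=f(x+1)+f(x-1)-2f(x)$ equal to $1$. On $\mathbb Z+\frac12$ this is possible. On $\mathbb Z$ it is not, because $f''(0)=2\bigl(f(1)-f(0)\bigr)$ is even; and $e(0,0)=0$ asks for $f''(0)=0$. So we put
\[
f(x)=\tfrac12\bigl(x^2-\tfrac14\bigr)\quad(m\text{ even}),\qquad f(x)=\tfrac12|x|\bigl(|x|-1\bigr)\quad(m\text{ odd}).
\]
In both cases $f$ takes triangular numbers as values on $\Lambda$: it is $\frac12k(k+1)$ at $|x|=k+\frac12$ for even $m$, and $\frac12k(k-1)$ at $|x|=k$ for odd $m$. Thus $f$ is integer valued, nonnegative, even, nondecreasing in $|x|$, and $f(\kappa)=0$. Moreover $f''=1$, except that $f''(0)=0$ for odd $m$. Therefore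
\[
\Delta\bigl(f(x)+f(y)\bigr)=f''(x)+f''(y)=t(x,y).
\]
Let $\theta=3-t$. For even $m$, $\theta\equiv1$. For odd $m$, $\theta$ is $1$ off the middle row and column, $2$ on them except at the center, and $3$ at the center. Put
\[
v=u-f(x)-f(y)\quad\text{on }\overline V .
\]
Subtracting $f(x)+f(y)$ is an order-preserving bijection from $\mathcal F$ to the set of integer-valued $w$ with $\Delta w\le\theta$ on $V$ and $w=g$ on $\partial V$, where $g=-f(x)-f(y)$. So $v$ is the least element of that set, and
\begin{equation}\label{eq:ev}
e=t+\Delta v .
\end{equation}
The boundary values $g(M,y)=-f(M)-f(y)$ are highest at the middle of each side and fall toward the corners.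

\begin{example}\label{ex:small}
By Lemma~\ref{lem:forbidden}(b), applied to $w+f(x)+f(y)$, an integer-valued $w$ with $w=g$ on $\partial V$ and $\Delta w\le\theta$ equals $v$ as soon as $t+\Delta w$ has no forbidden set.

Let $m=5$, so $M=3$ and $g(3,y)=-3,-3,-4$ for $|y|=0,1,2$. Take $w=-4$ on $V$. Then $\Delta w=1$ at $(2,0)$, $(2,1)$ and their $D_4$-images, $\Delta w=0$ elsewhere, and $t+\Delta w$ is the first array in \eqref{eq:small}. A forbidden set for it contains no corner site (value $2$, two neighbors in $V$) and no site of value $3$ (three neighbors in $V$). Excluding these, we exclude in turn the images of $(2,0)$ (value $2$, one neighbor left), of $(1,1)$ (value $2$, two left), of $(1,0)$ (value $1$, one left), and the center (none left). So $v=-4$ on $V$.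

Let $m=6$, so $M=\frac72$ and $g(\frac72,y)=-6,-7,-9$ for $|y|=\frac12,\frac32,\frac52$. The function equal to $-7$ on $V$ has Laplacian $1$ at the images of $(\frac52,\frac12)$, Laplacian $-4$ at the four corner sites, and $0$ elsewhere. So each corner site can be lowered by one step, which raises its Laplacian to $0$ and lowers that of its neighbors to $-1$. In the upper right quadrant, with the boundary values in the top row and the last column, the resulting function $w$ is
\[
\begin{array}{ccc|c}
-6&-7&-9&\\ \hline
-7&-7&-8&-9\\
-7&-7&-7&-7\\
-7&-7&-7&-6
\end{array}
\]
and $2+\Delta w$ is the second array in \eqref{eq:small}. A forbidden set contains no corner site and no site of value $3$, hence no site of value $1$ (one neighbor left). It would lie in the central $4\times4$ block of $2$'s, but the highest site in its rightmost column has at most two neighbors in the set. So $w=v$.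
\end{example}

The case $m=6$ shows what we shall prove in general. Let $K=-7$ be the value of $v$ at the center. Values below $K$ are attached to the corners of the square and values above $K$ to the middles of the sides; $v\ge K$ along the axes and $v\le K$ along the diagonals; and $v$ is constant on a block around the center, inside which $e=t$ by \eqref{eq:ev}. None of this depends on the special form of $g$.

\begin{theorem}\label{thm:plateau}
Let $g:\partial V\to\mathbb Z$ be $D_4$-invariant with $g(M,y)$ nonincreasing in $|y|$. Let $v$ be the least $w:\overline V\to\mathbb Z$ with $w=g$ on $\partial V$ and $\Delta w\le\theta$ on $V$, and let $K$ be its value at the central sites. If $c\in\Lambda$, $\kappa\le c<M$ and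
\begin{equation}\label{eq:height}
\tfrac12(M-c)(M-c+1)\ \ge\ \max g-K,
\end{equation}
then $v=K$ on $B(c-2)$.
\end{theorem}

The function $v$ exists and is $D_4$-invariant by Lemma~\ref{lem:least}, so $K$ is well defined. Condition \eqref{eq:height} has a one-dimensional meaning. A function of $x$ that is constant up to $x=c$ and has second difference $1$ from there on rises by $1+2+\dots+J=\frac12J(J+1)$ in $J=M-c$ steps. If this rise covers the height $\max g-K$, the least function has no reason to leave the level $K$ earlier.

\subsection*{The depth of $u$ at the center}
For the identity, $K$ is the value of $u$ on $O$, because $f(\kappa)=0$, and $\max g=-f(M)$ is about $-\frac12M^2$. If $K\ge-\gamma M^2$, then \eqref{eq:height} holds once $\frac12J^2$ is about $(\gamma-\frac12)M^2$, and this leaves a plateau of linear size exactly when $\gamma<1$. So we need a function below $u$, with Laplacian above $3$, that is deeper than $-M^2$ nowhere near the center. The quadratic $\frac34(x^2+y^2-2M^2)$ has Laplacian $3$ but would give only $\gamma=\frac32$, because $x^2+y^2$ varies from $M^2$ to $2M^2$ along a side. We level it with the polynomial $H=x^4-6x^2y^2+y^4$, whose Laplacian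 is constant. The function $x^2+y^2+aH/M^2$ equals $(1+a)M^2$ at $(M,0)$ and $(2-4a)M^2$ at $(M,M)$, and these values agree for $a=\frac15$.

\begin{lemma}\label{lem:depth}
$u\ge-\frac9{10}M^2$ on $O$.
\end{lemma}

\begin{proof}
Let
\[
\varphi(x,y)=\tfrac34\Bigl[x^2+y^2+\frac{x^4-6x^2y^2+y^4}{5M^2}-\tfrac65M^2\Bigr].
\]
The second differences of $x^2$ and $x^4$ are $2$ and $12x^2+2$. Hence $\Delta H=(12x^2+2)-12y^2-12x^2+(12y^2+2)=4$ and $\Delta\varphi=\frac34\bigl(4+\frac4{5M^2}\bigr)>3$. At $x=\pm M$ the bracket equals
\[
\bigl(1+\tfrac15-\tfrac65\bigr)M^2+\bigl(1-\tfrac65\bigr)y^2+\frac{y^4}{5M^2}=\frac{y^2}5\Bigl(\frac{y^2}{M^2}-1\Bigr)\le0 ,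
\]
and $\varphi$ is symmetric in $x$ and $y$, so $\varphi\le0$ on $\partial V$. Now $\Delta(u-\varphi)<0$ on $V$ and $u-\varphi\ge0$ on $\partial V$, so $u\ge\varphi$ by the minimum principle. For odd $m$, $\varphi(0,0)=-\frac9{10}M^2$. For even $m$, $M\ge\frac32$ and $\varphi(\frac12,\frac12)=\frac34\bigl[\frac12-\frac1{20M^2}-\frac65M^2\bigr]\ge-\frac9{10}M^2$.
\end{proof}

With $\gamma=\frac9{10}$ the height to be climbed is about $\frac25M^2=\frac12(\beta M)^2$, which is where $\beta$ comes from.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:plateau}]
Take $g=-f(x)-f(y)$, which is $D_4$-invariant with $g(M,y)$ nonincreasing in $|y|$. If $(1-\beta)M-5<\kappa$, no site satisfies the hypothesis. Otherwise let $c$ be the largest element of $\Lambda$ with $c\le(1-\beta)M-1$. Then $\kappa\le c<M$, $c>(1-\beta)M-2$, and $J=M-c\ge\beta M+1$, so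
\[
\tfrac12J(J+1)\ge\tfrac12(\beta M+1)(\beta M+2)=\tfrac25M^2+\tfrac32\beta M+1 .
\]
By Lemma~\ref{lem:depth}, $\max g-K=-f(M)-K\le\frac9{10}M^2-f(M)$. The right side is $\frac25M^2+\frac18$ for even $m$ and $\frac25M^2+\frac12M$ for odd $m$. Since $\frac32\beta>\frac12$, condition \eqref{eq:height} holds in both cases, and Theorem~\ref{thm:plateau} gives
\begin{equation}\label{eq:plateau}
v=K\ \text{ on }B(c-2),\qquad c-2>(1-\beta)M-4 .
\end{equation}
All neighbors of a site of $B(c-3)$ lie in $B(c-2)$, so $\Delta v=0$ and $e=t$ on $B(c-3)$ by \eqref{eq:ev}. As $c-3>(1-\beta)M-5$, the first statement follows.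

For the conjecture, let $m=2n$ or $m=2n+1$ with $n\ge2000$; then $M\ge n$. Let $r=(1-\beta)M-5>0$. A closed interval of length $\ell\ge0$ contains at least $\ell-1$ points of $\Lambda$, so the block $B(r)$ has at least $2r-1\ge0.2111\,n-11$ vertices on a side, and geometric side length at least $0.2111\,n-12$. Both numbers are at least $n/5$, because $0.0111\,n\ge22.2>12$. For $m=2n$, $e=2$ on the block. For $m=2n+1$, $e=2$ on the block off the middle row and column, while on these two lines $e$ takes only the values $1$ and $0$.
\end{proof}

\section{Level sets of the least function}\label{sec:levels}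

In this section and the next, $g$, $v$ and $K$ are as in Theorem~\ref{thm:plateau}. We have two kinds of information about $v$. It is least, so it cannot be lowered; this limits how high it can be. Its Laplacian is at most $\theta$; this limits how low it can be. We first put each in a usable form.

\begin{lemma}[lowering]\label{lem:lower}
Let $w:\overline V\to\mathbb Z$ satisfy $w\le v$, $w=v$ on $\partial V$, and $\Delta w(z)\le1$ at every site $z$ with $w(z)<v(z)$. Then $w=v$.
\end{lemma}

\begin{proof}
At a site where $w<v$ we have $\Delta w\le1\le\theta$. At a site where $w=v$, comparison gives $\Delta w\le\Delta v\le\theta$. So $w$ belongs to the set of which $v$ is the least element.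
\end{proof}

In the other direction, a flat region cannot end in front of higher values: at its upper right tip two neighbors would be higher, and the Laplacian would be at least $2$. On the cross of an odd grid $\theta$ allows this, and there symmetry supplies a third higher neighbor.

\begin{lemma}[extreme site]\label{lem:extreme}
Let $A\subset V$ be nonempty and invariant under $y\mapsto-y$, with $v=\mu$ on $A$. Suppose $v\ge\mu$ at every neighbor of a site of $A$, and $v>\mu$ at every right, upper or lower neighbor of a site of $A$ that is not in $A$. Then $A\subset\{x\le0\}$.
\end{lemma}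

\begin{proof}
Let $x_1$ be the largest first coordinate in $A$, suppose $x_1>0$, and let $y_1$ be the largest $y$ with $(x_1,y)\in A$. The right and upper neighbors of $z=(x_1,y_1)$ are not in $A$, so $\Delta v(z)\ge2$ and $\theta(z)\ge2$. Hence $m$ is odd and, since $x_1>0$, we have $y_1=0$ and $\theta(z)=2$. As $(x_1,1)\notin A$, symmetry gives $(x_1,-1)\notin A$. Then $\Delta v(z)\ge3>\theta(z)$, a contradiction.
\end{proof}

\begin{lemma}[no closed hills or basins]\label{lem:components}
Let $k\in\mathbb Z$.

\textup{(a)} Every component $C$ of $\{z\in V:v(z)>k\}$ has a neighbor $b\in\partial V$ with $v(b)>k$.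

\textup{(b)} Every component $C$ of $\{z\in V:v(z)<k\}$ has a neighbor $b\in\partial V$ with $v(b)<k$.
\end{lemma}

\begin{proof}
(a) Suppose not. Then $v\le k$ at every neighbor of $C$ outside $C$. Cut the hill off: let $w=k$ on $C$ and $w=v$ elsewhere. Then $\Delta w\le0$ on $C$, and Lemma~\ref{lem:lower} gives $w=v$, which is false on $C$.

(b) Suppose not, and let $\widetilde C$ be the union of the $D_4$-images of $C$. Each image is a component of the same set without such a neighbor, so $v\ge k$ at every neighbor of $\widetilde C$ outside $\widetilde C$. Let $\mu<k$ be the minimum of $v$ on $\widetilde C$ and let $A$ be the set of sites of $\widetilde C$ where it is attained. Then $A$ is $D_4$-invariant, and $v>\mu$ at every neighbor of $A$ outside $A$. By Lemma~\ref{lem:extreme}, $A\subset\{x\le0\}$. A nonempty $D_4$-invariant set with this property is $\{(0,0)\}$, and then $\Delta v(0,0)\ge4>\theta(0,0)$.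
\end{proof}

In particular $\min g\le v\le\max g$. If $g$ is constant then $v$ is constant and, for the identity, $e=t$ on the whole grid. This happens for $m=2$ and $m=3$, where $g\equiv-1$.

So every level region reaches the boundary. The monotonicity of $g$ takes low regions further, to a corner:
\begin{equation}\label{eq:walk}
\begin{array}{l}
\text{if $v(b)<k$ with $b\in\partial V$, one can walk from $b$ along its side to a}\\
\text{corner of $\widehat V$ through points of $\partial V$ with $v<k$.}
\end{array}
\end{equation}
Indeed, from $(M,y)$ walk in a direction in which $|y|$ increases, and use symmetry for the other sides. High paths and low paths cannot meet, and in the plane this is a strong restriction.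

\begin{lemma}[crossing]\label{lem:cross}
Let $T$ be a closed nondegenerate rectangle with sides parallel to the axes and corners in $\Lambda^2$, and let $b_1,c_1,b_2,c_2$ be distinct points of $\Lambda^2$ on its boundary, in this cyclic order. A path in $T\cap\Lambda^2$ from $b_1$ to $b_2$ and a path in $T\cap\Lambda^2$ from $c_1$ to $c_2$ have a common vertex.
\end{lemma}

\begin{proof}
Suppose not. After deleting loops, each path visits no vertex twice. Two distinct lattice edges meet at most in a common endpoint, so the paths trace disjoint simple curves. Let $T'$ be $T$ enlarged by $1$ on every side. Join each of the four points to the boundary of $T'$, by the unit segment along the outward normal or, if the point is a corner of $T$, by the segment to the corresponding corner of $T'$. These segments meet $T$ only in their starting points, are pairwise disjoint, and end at points $b_1',c_1',b_2',c_2'$ in the same cyclic order. Add a point $\infty$ to the plane, and join it to each of these four points by the ray pointing away from the center of $T'$. The four arcs of the boundary of $T'$, the two extended paths and the four rays join the five points $b_1',c_1',b_2',c_2',\infty$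 in pairs and meet only at their ends. This is a drawing of the complete graph $K_5$ on the sphere without crossings, which does not exist.
\end{proof}

Call a site an \emph{axis site} if $|x|=\kappa$ or $|y|=\kappa$, and a \emph{diagonal site} if $|x|=|y|$. A level region through such a site is invariant under a reflection, so it reaches the boundary at two mirror points. The level region through the center is invariant under all of $D_4$, so it reaches out in all directions. The two must cross.

\begin{lemma}\label{lem:axes}
\textup{(a)} $v\ge K$ at every axis site. \textup{(b)} $v\le K$ at every diagonal site.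
\end{lemma}

\begin{proof}
(a) By symmetry we may suppose $v(z)<K$ for a site $z$ with $|y|=\kappa$. Let $C$ be the component of $\{v<K\}\cap V$ containing $z$. The image of $z$ under $y\mapsto-y$ is $z$ or a neighbor of $z$ with the same value of $v$, so it lies in $C$, and $C$ is invariant under this reflection. By Lemma~\ref{lem:components}(b) and \eqref{eq:walk}, $C$ is joined to a corner through points of $\partial V$ with $v<K$, and by reflection also to the mirror corner. This gives a path $P_1$ in $\widehat V$ from $(\sigma M,M)$ to $(\sigma M,-M)$, for some $\sigma=\pm1$, whose vertices are corners or have $v<K$.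

The component $E$ of $\{v\ge K\}\cap V$ containing $O$ is $D_4$-invariant. By Lemma~\ref{lem:components}(a) with $k=K-1$ it has a neighbor in $\partial V$ with $v\ge K$, and by invariance it has two such neighbors $(M,\eta)$ and $(-M,\eta)$ with $|\eta|<M$. This gives a path $P_2$ in $\overline V$ between them on which $v\ge K$. The points $(\sigma M,M)$, $(\sigma M,\eta)$, $(\sigma M,-M)$, $(-\sigma M,\eta)$ are in cyclic order on the boundary of $[-M,M]^2$. By Lemma~\ref{lem:cross} the paths share a vertex; it is not a corner, and $v$ is both below $K$ and at least $K$ there.

(b) By symmetry we may suppose $v(z)>K$ for a site $z$ with $x=y$. The component $C$ of $\{v>K\}\cap V$ containing $z$ is invariant under $(x,y)\mapsto(y,x)$. By Lemma~\ref{lem:components}(a) it has a neighbor in $\partial V$ with $v>K$, and the mirror image is another. This gives a path $P_1$ in $\overline V$ from $(\sigma M,\eta)$ to $(\eta,\sigma M)$, with $\sigma=\pm1$ and $|\eta|<M$, on which $v>K$. The component of $\{v\le K\}\cap V$ containing $O$ is $D_4$-invariant. By Lemma~\ref{lem:components}(b) with $k=K+1$ and \eqref{eq:walk} it is joined to one corner through points with $v\le K$, hence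 to all four. This gives a path $P_2$ in $\widehat V$ from $(M,M)$ to $(-M,-M)$ whose vertices are corners or have $v\le K$. The function $x-y$ has opposite signs at the two ends of $P_1$, so they lie on different boundary arcs between $(M,M)$ and $(-M,-M)$. Lemma~\ref{lem:cross} again gives a contradiction.
\end{proof}

\begin{remark}\label{rem:monotone}
Part (b) fails if $g$ is not monotone. Let $m=3$, and let $g=-2$ at $(\pm2,0)$ and $(0,\pm2)$ and $g=0$ elsewhere. The function equal to $-1$ at the corner sites and to $-2$ at the other sites has Laplacian $0,2,0$ at $(1,1),(1,0),(0,0)$, so $b=v(1,0)\le-2$. Setting the central value equal to $b$ respects all constraints if $b<K$, so $K\le b$. The constraint $2b-4v(1,1)\le1$ then gives $v(1,1)\ge\frac14(2b-1)>b\ge K$.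
\end{remark}

\section{The plateau}\label{sec:plateau}

The diagonals cut the square into four sectors, and Lemma~\ref{lem:axes}(b) bounds $v$ on the cuts. Inside one sector we can therefore use a barrier that depends on one coordinate. Let
\[
S=\{(x,y)\in V:\ x>|y|\}.
\]
On $\Lambda^2$ the quantity $x-|y|$ is an integer that changes by at most $1$ between neighbors, and a site of $S$ has $x>0$ and $|y|\le M-2$. Hence
\begin{equation}\label{eq:sector}
\begin{array}{l}
\text{a neighbor of a site of $S$ is in $S$, or is a diagonal site,}\\
\text{or is a point $(M,y)\in\partial V$.}
\end{array}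
\end{equation}

\begin{lemma}\label{lem:above}
Let $c\in\Lambda$, $\kappa\le c<M$, satisfy \eqref{eq:height}. Then $v\le K$ on $B(c)$.
\end{lemma}

\begin{proof}
Let $\tau(x)=0$ for $x\le c$ and $\tau(x)=\frac12(x-c)(x-c+1)$ for $x\ge c$. On $\Lambda$ it is integer valued and nonnegative, and its second difference $\tau''$ is $0$ for $x<c$ and $1$ for $x\ge c$. Let $w=\min\bigl(v,K+\tau(x)\bigr)$ on $S$ and $w=v$ elsewhere. Let $z=(x,y)\in S$ with $w(z)<v(z)$, so $w(z)=K+\tau(x)$. At each neighbor $(x',y')$ of $z$ we have $w\le K+\tau(x')$. We check the three cases of \eqref{eq:sector}: in $S$ this is the definition of $w$; at a diagonal site $w=v\le K$ by Lemma~\ref{lem:axes}(b); and at $(M,y)$ we have $w=g\le\max g\le K+\tau(M)$ by \eqref{eq:height}. Comparison gives $\Delta w(z)\le\tau''(x)\le1$. By Lemma~\ref{lem:lower}, $w=v$, so $v\le K$ on $S\cap\{x\le c\}$. Symmetry covers the other three sectors, and Lemma~\ref{lem:axes}(b) covers the diagonal sites.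
\end{proof}

Now $v\le K$ on $B(c)$ and $v=K$ on the axes inside it, and we must exclude dents. A dent and its mirror image across an axis cap the two ends of a strip that crosses the axis. Lowering the strip to the level $K-1$ produces, at each of its sites, a Laplacian equal to at most the number of neighbors left at level $K$. This number is $2$ for a strip of width one, which is too much for Lemma~\ref{lem:lower}, but it is $1$ for a strip of width two. So we first exclude dents that contain two adjacent sites, and then single sites by Lemma~\ref{lem:components}(b).

\begin{lemma}\label{lem:flat}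
If $c\in\Lambda$, $c<M$ and $v\le K$ on $B(c)$, then $v=K$ on $B(c-2)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:axes}(a), $v=K$ at the axis sites of $B(c)$.

We claim that no two adjacent sites of $B(c-1)$ both have $v<K$. Suppose two do. By symmetry they are $(x_0,y_0)$ and $(x_0+1,y_0)$ with $y_0\ge0$, and $y_0>\kappa$ because they are not axis sites. Let
\[
D=\{x_0,x_0+1\}\times\{y\in\Lambda:\ |y|<y_0\}\subset B(c-1),
\]
and let $w=\min(v,K-1)$ on $D$ and $w=v$ elsewhere. Let $z\in D$ with $w(z)<v(z)$; then $v(z)=K$ and $w(z)=K-1$. Each vertical neighbor of $z$ is in $D$ or is one of the four sites $(x_0,\pm y_0)$, $(x_0+1,\pm y_0)$, where $v<K$ by symmetry; so $w\le K-1$ there. One horizontal neighbor is in $D$, where $w\le K-1$. The other has first coordinate $x_0-1$ or $x_0+2$, of absolute value at most $c$, so it lies in $B(c)$ and $w\le K$ there. Thus $\Delta w(z)\le1$, and Lemma~\ref{lem:lower} gives $w=v$. But $(x_0,\kappa)\in D$ is an axis site, where $v=K>w$. This proves the claim.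

Let $z\in B(c-2)$ and suppose $v(z)<K$. Since $\|z\|\le M-3$, the site $z$ has no neighbor in $\partial V$, so by Lemma~\ref{lem:components}(b) its component in $\{v<K\}\cap V$ is not $\{z\}$. Then $z$ has a neighbor in $B(c-1)$ with $v<K$, against the claim. Hence $v(z)=K$.
\end{proof}

Lemmas~\ref{lem:above} and~\ref{lem:flat} prove Theorem~\ref{thm:plateau}, and with it Theorem~\ref{thm:main}.

The hypotheses enter as follows. The bound $\theta\ge1$ is used in Lemma~\ref{lem:lower}, and the exact values of $\theta$ in Lemmas~\ref{lem:extreme} and~\ref{lem:components}(b). Monotonicity of $g$ is used only through \eqref{eq:walk}, in Lemma~\ref{lem:axes}. Condition \eqref{eq:height} is used only on the right side of the sector in Lemma~\ref{lem:above}. Symmetry is used throughout: it handles the cross, doubles the paths in Lemma~\ref{lem:axes}, and closes the strip in Lemma~\ref{lem:flat}.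

\section{The pattern stops short of the boundary}\label{sec:upper}

We prove Theorem~\ref{thm:upper}. Let $M\ge100$, and let $g=-f(x)-f(y)$, $v$ and $K$ be as in the proof of Theorem~\ref{thm:main}. The largest element of $\Lambda$ that is at most $(1-\beta)M-5$ exceeds $(1-\beta)M-6$, so the lower bound follows from Theorem~\ref{thm:main}.

For the upper bound, let $a$ be the largest element of $\Lambda$ with $a\le M-1$ and $v=K$ on $B(a)$. By \eqref{eq:plateau} and $M\ge100$ we have $a>(1-\beta)M-4>\kappa+2$. The plateau itself is easy to bound, because on it $u$ is a paraboloid that must stay below $0$. At the site $(a,a)$ we have $K+2f(a)=u(a,a)\le0$, so $2f(a)\le\frac9{10}M^2$ by Lemma~\ref{lem:depth}. This reads $a^2\le\frac9{10}M^2+\frac14$ for even $m$ and $(a-\frac12)^2\le\frac9{10}M^2+\frac14$ for odd $m$. In both cases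
\begin{equation}\label{eq:abound}
a\le\tfrac12+\sqrt{\tfrac9{10}M^2+\tfrac14}\le\tfrac3{\sqrt{10}}M+1 .
\end{equation}
The difficulty is that $e=t$ means only that $\Delta v=0$, and $v$ might be harmonic without being constant. The next lemma excludes this; together with \eqref{eq:abound} it gives $R\le\frac3{\sqrt{10}}M+2$ and completes the proof.

\begin{lemma}\label{lem:harmonic}
$R\le a+1$.
\end{lemma}

The idea is that harmonicity extends the plateau across the middle of each side, and turns a dent at its corner into two mirror sites above the level $K$. These sites are joined to the right side by high paths, which trap the extended plateau, and a trapped plateau contradicts Lemma~\ref{lem:extreme}.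

\begin{proof}
Suppose $R\ge a+2$. Then $a+2\le M-1$, and $\Delta v=e-t=0$ on $B(a+2)$.

\emph{Step 1: values near the plateau.} If $\Delta v(z)=0$ and $v=K$ at $z$ and at three of its neighbors, then $v=K$ at the fourth. At $(a,y)$ with $|y|\le a-1$ this gives $v(a+1,y)=K$. At $(a,a)$ we get $v(a+1,a)+v(a,a+1)=2K$, and the two terms are equal by symmetry. So $v=K$ on $B(a+1)$ except possibly at its four corner sites. By the maximality of $a$, symmetry and Lemma~\ref{lem:axes}(b), $v(a+1,a+1)=K-d$ with $d\ge1$. At $(a+1,y)$ with $|y|\le a-1$ we get $v(a+2,y)=K$. At $(a+1,a)$ the left and lower neighbors have value $K$ and the upper one $K-d$, so $v(a+2,a)=K+d$. At $(a+2,y)$ with $|y|\le a-2$ we get $v(a+3,y)=K$; in particular $v(a+3,\pm\kappa)=K$. In summary: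
\[
\begin{array}{c|cccc}
 & x=a & a+1 & a+2 & a+3\\ \hline
y=a+1 & K & K-d & & \\
y=a & K & K & K+d & \\
|y|=a-1 & K & K & K & \\
|y|\le a-2 & K & K & K & K
\end{array}
\]

\emph{Step 2: a high path.} Let $C$ be the component of $\{v>K\}\cap V$ containing $p=(a+2,a)\in S$. It contains no diagonal site by Lemma~\ref{lem:axes}(b), so $C\subset S$ by \eqref{eq:sector}. By Step~1, $v=K$ on $S\cap\{x\le a+1\}$, so $C\subset\{x\ge a+2\}$. By Lemma~\ref{lem:components}(a) and \eqref{eq:sector}, $C$ has a neighbor $(M,\eta')\in\partial V$ with $v>K$. Let $\eta=|\eta'|\ge\kappa$. By monotonicity of $g$,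
\begin{equation}\label{eq:high}
v(M,y)>K\quad\text{for }|y|\le\eta .
\end{equation}
In particular $v(M,\kappa)>K=v(a+3,\kappa)$, so $a+3\le M-1$. Follow $C$ from $p$ to $(M,\eta')$ and then, if $\eta'<0$, the right side up to $b=(M,\eta)$. This is a path $P$ from $p$ to $b$ in the rectangle $T=[a+2,M]\times[-M,M]$, with $v>K$ on $P$, whose vertices in $\partial V$ are of the form $(M,y)$ with $|y|\le\eta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[line width=3pt,gray!50] (0,1.3)--(0,3)--(4,3)--(4,0.8);
\draw (0,-3) rectangle (4,3);
\draw[thick] (0,1.3)--(1.2,1.3)--(1.2,1.9)--(3.2,1.9)--(3.2,0.8)--(4,0.8);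
\draw[thick,dashed] (0,0.2)--(2.2,0.2)--(2.2,3);
\fill (0,1.3) circle (2.5pt) node[left] {$p=(a+2,a)$};
\fill (4,0.8) circle (2.5pt) node[right] {$b=(M,\eta)$};
\fill (0,0.2) circle (2.5pt) node[left] {$(a+2,\kappa)$};
\fill (2.2,3) circle (2.5pt) node[above] {$q$};
\node at (0.6,1.65) {$P$};
\node at (1.2,-0.2) {$Q$};
\end{tikzpicture}
\caption{The rectangle $T=[a+2,M]\times[-M,M]$. On the solid path $P$ from $p$ to $b$ one has $v>K$. A path in $T$ (dashed) from $(a+2,\kappa)$ to a point $q$ of the shaded boundary arc must meet $P$, so the region $Q$, where $v\le K$, has no neighbor on that arc outside $P$.}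
\label{fig:trap}
\end{figure}

\emph{Step 3: the trapped region.} Let $Q$ be the component of $\{z\in V:\ v(z)\le K,\ x\ge a+3\}$ containing $(a+3,\kappa)$. It also contains $(a+3,-\kappa)$, so it is invariant under $y\mapsto-y$. We claim that no neighbor $q$ of $Q$ is of one of the following types:
\begin{itemize}
\item[(i)] a site $(a+2,y)$ with $|y|>a$ and $v\le K$;
\item[(ii)] a point of $\partial V$ on the top or bottom side;
\item[(iii)] a point $(M,y)\in\partial V$ with $|y|>\eta$.
\end{itemize}
Suppose $q$ is such a neighbor. By symmetry we may take its second coordinate positive. Consider a path $P'$ in $T$ that starts with $(a+2,\kappa)$, $(a+3,\kappa)$, continues in $Q$ and ends at $q$ (Figure~\ref{fig:trap}). Its vertices other than $q$ have $v\le K$, so they are not on $P$. Nor is $q$: in case (i) because $v(q)\le K$, and in cases (ii) and (iii) by the description of $P\cap\partial V$. On the boundary of $T$, the point $q$ lies on the open arc that runs from $p$ up the left side, along the top and down to $b$, while $(a+2,\kappa)$ lies on the complementary open arc because $\kappa<a$. This contradicts Lemma~\ref{lem:cross}.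

Now let $q$ be any neighbor of $Q$ outside $Q$. If $q\in V$ has $x\ge a+3$, then $v(q)>K$ by the definition of $Q$. If $q\in\partial V$, then $q=(M,y)$ with $|y|\le\eta$ by (ii) and (iii), and $v(q)>K$ by \eqref{eq:high}. Otherwise $q=(a+2,y)\in V$; then $v(q)>K$ for $|y|>a$ by (i), $v(q)=K+d$ for $|y|=a$, and $v(q)=K$ for $|y|<a$ by Step~1. So
\begin{equation}\label{eq:rim}
v(q)\ge K,\quad\text{and}\quad v(q)>K\ \text{ if $q$ has first coordinate at least }a+3 .
\end{equation}

\emph{Step 4: the contradiction.} By \eqref{eq:rim}, a component of $\{v<K\}\cap V$ that meets $Q$ lies in $Q$ and has no neighbor in $\partial V$ with $v<K$. Lemma~\ref{lem:components}(b) excludes this, so $v=K$ on $Q$. The right, upper and lower neighbors of a site of $Q$ have first coordinate at least $a+3$. By \eqref{eq:rim}, Lemma~\ref{lem:extreme} applies with $A=Q$ and $\mu=K$, and gives $Q\subset\{x\le0\}$. But $Q\subset\{x\ge a+3\}$ is nonempty.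
\end{proof}

\begin{thebibliography}{1}

\bibitem{Klivans}
Caroline J. Klivans, \texttt{https://www.dam.brown.edu/people/cklivans/Chip-Firing.pdf}.

\end{thebibliography}
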